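\title{Orbits of ordinary curves in the deformation space of a supersingular abelian variety}

\begin{abstract}
Let $(A_0,\lambda_0)$ be a principally polarized supersingular abelian variety over an algebraically closed field of characteristic $p>0$. The automorphism group $G$ of its polarized $p$-divisible group acts on the equicharacteristic deformation space $\mathfrak S$ of $(A_0,\lambda_0)$. We prove that a non-empty closed formal subscheme of $\mathfrak S$ that is stable under an open subgroup of $G$, and on which the Hasse invariant is not a zero-divisor, is equal to $\mathfrak S$. This follows from a density statement: the orbit of a generically ordinary formal curve in $\mathfrak S$ under an open subgroup of $G$ lies in no proper closed formal subscheme. The proof computes the displacement of the curve by elements close to $1$ in Serre--Tate coordinates at its generic point, shows on the Fargues--Fontaine curve that these displacements satisfy no multiplicative relation, and concludes by $p$-adic interpolation.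
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question and the results}

Let $k$ be an algebraically closed field of characteristic $p>0$, let $g\ge1$, and let $(A_0,\lambda_0)$ be a principally polarized abelian variety of dimension $g$ over $k$. We assume that $A_0$ is \emph{supersingular}: it is isogenous to the product of $g$ copies of a supersingular elliptic curve, or equivalently all slopes of its Newton polygon equal $1/2$. Let $X_0=A_0[p^\infty]$ be its $p$-divisible group, and write again $\lambda_0\colon X_0\to X_0^t$ for the isomorphism induced by the polarization. Having only the slope $1/2$, the group $X_0$ has no \'etale part; it is connected, and it coincides with the formal completion of $A_0$ along the zero section.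

Let $S$ be an artinian local $k$-algebra with residue field $k$. A deformation of $(X_0,\lambda_0)$ over $S$ is a triple $(X,\lambda,\iota)$, where $X$ is a $p$-divisible group over $S$, $\lambda\colon X\to X^t$ is a homomorphism, and $\iota\colon X_0\cong X\otimes_Sk$ is an isomorphism that carries $\lambda_0$ to $\lambda\otimes k$. By the Serre--Tate theorem, passing to the $p$-divisible group identifies the deformations of $(A_0,\lambda_0)$ with those of $(X_0,\lambda_0)$. Isomorphism classes of deformations are pro-represented by
\[
\mathfrak S=\operatorname{Spf}R,\qquad R=k[[t_1,\dots,t_N]],\qquad N=g(g+1)/2 .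
\]
Let $\mathfrak m$ be the maximal ideal of $R$. Because of the polarization, the universal formal abelian scheme algebraizes to a polarized abelian scheme $(\mathcal A,\lambda)$ over $R$, and we put $\mathcal X=\mathcal A[p^\infty]$.

Two structures live on $\mathfrak S$. The first is a group action. The ring $\operatorname{End}(X_0)$ is a finite free $\mathbb Z_p$-module, and $G=\operatorname{Aut}(X_0,\lambda_0)$ is a compact $p$-adic group in which the subgroups $G\cap(1+p^n\operatorname{End}(X_0))$ form a basis of neighborhoods of $1$. It acts on deformations by changing the identification of the special fiber,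
\[
\gamma\cdot(X,\lambda,\iota)=(X,\lambda,\iota\gamma^{-1}),
\]
and hence on $\mathfrak S$; we write $\gamma^*$ for the corresponding automorphism of $R$. The second structure is the \emph{Hasse invariant} $\mathrm{Ha}\in R$, the determinant of the Hasse--Witt matrix of $\mathcal A$. It is well defined up to a unit and depends only on $\mathcal X$: through the polarization, the Hasse--Witt matrix is the matrix of the map induced by Verschiebung on Lie algebras. For a homomorphism $h\colon R\to k'$ to a field, $h(\mathrm{Ha})\ne0$ if and only if $h^*\mathcal X$ is \emph{ordinary}, that is, isomorphic to $\mu_{p^\infty}^g\times(\mathbb Q_p/\mathbb Z_p)^g$ over an algebraic closure of $k'$. In particular $\mathrm{Ha}\in\mathfrak m$.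

The following is posed as an open question in \cite{density}.

\begin{quote}
\emph{Let $\mathfrak J\subseteq\mathfrak S$ be the closed formal subscheme defined by a proper ideal of $R$. Suppose that $\mathfrak J$ is stable under an open subgroup of $G$ and that $\mathrm{Ha}$ is not a zero-divisor on $\mathfrak J$. Is $\mathfrak J$ equal to $\mathfrak S$?}
\end{quote}

The answer is yes, for every $g\ge1$ and every $p$, including $p=2$.

\begin{theorem}\label{thm:main}
Let $I\subsetneq R$ be an ideal that is stable under an open subgroup $U\subset G$ and such that $\mathrm{Ha}$ is not a zero-divisor on $R/I$. Then $I=0$.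
\end{theorem}

We deduce this from a statement about a single formal curve. For a local $k$-homomorphism $z\colon R\to k[[s]]$ and $F\in R$ we write $F(z)=z(F)$, and $\gamma z=z\circ\gamma^*$.

\begin{theorem}\label{thm:orbit}
Let $z\colon R\to k[[s]]$ be a local $k$-homomorphism with $\mathrm{Ha}(z)\ne0$, and let $U\subset G$ be an open subgroup. If $F\in R$ satisfies $F(\gamma z)=0$ for all $\gamma\in U$, then $F=0$.
\end{theorem}

\begin{corollary}\label{cor:ha}
If $I\ne0$ is an ideal of $R$ that is stable under an open subgroup of $G$, then $\mathrm{Ha}^m\in I$ for some $m$.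
\end{corollary}

\subsection{First cases}\label{ss:first}

The group $G$ changes $\iota$ and leaves $(X,\lambda)$ alone, so every locus cut out by an invariant of the isomorphism class of $(X,\lambda)$ is stable under $G$. The basic example is the non-ordinary locus.

\begin{example}\label{ex:ha}
The ideal $(\mathrm{Ha})$ is $G$-stable: each $\gamma\in G$ lifts to an isomorphism $\mathcal X\cong(\gamma^*)^*\mathcal X$ over $R$ (see \eqref{eq:theta} below), and $\mathrm{Ha}$ is determined by $\mathcal X$ up to a unit. This ideal is proper because $\mathrm{Ha}\in\mathfrak m$, and it is nonzero because the generic principally polarized deformation is ordinary (Norman--Oort). So the hypothesis on $\mathrm{Ha}$ in Theorem~\ref{thm:main} cannot be dropped.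
\end{example}

The hypothesis on $\mathrm{Ha}$ says that no associated prime of $R/I$ contains $\mathrm{Ha}$, so that $\mathfrak J$ is generically ordinary. Over an algebraically closed field all ordinary $p$-divisible groups of height $2g$ and dimension $g$ are isomorphic, so they carry no invariant that could cut out a smaller stable locus. This suggests the answer yes, and Corollary~\ref{cor:ha} says that indeed every proper stable subscheme is supported in the non-ordinary locus.

The guess must nevertheless use supersingularity. If $A_0$ were ordinary, then $\mathrm{Ha}$ would be a unit and the closed point, $I=\mathfrak m$, would be a counterexample; Section~\ref{sec:hyp} gives a counterexample with $A_0$ not ordinary. For $g=1$ and $A_0$ supersingular, Theorem~\ref{thm:main} holds without any group: a proper nonzero ideal of $k[[t]]$ is $(t^m)$ with $m\ge1$, and $\mathrm{Ha}\in\mathfrak m$ is nilpotent modulo $t^m$. The first case with content is $g=2$, $N=3$.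

\subsection{The method}

To show that an orbit is dense one would like to differentiate the action and show that the Lie algebra fills the tangent space. Here $G$ is a $p$-adic group and $\mathfrak S$ has characteristic $p$: an element $\gamma\equiv1\bmod p^n$ moves the curve $z$ only by a multiple of $s^{p^n}$ (Lemma~\ref{lem:small}), and there is nothing to differentiate. The substitute for the derivative is the extraction of a $p^n$-th root. The generic point of $z$ is ordinary, so the space $\mathfrak S$ has multiplicative Serre--Tate coordinates $q_{ij}$ there. For $a$ in a lattice $L\subset\operatorname{End}(X_0)$ that plays the role of the Lie algebra, and for elements $\gamma_n\in G$ with $\gamma_n^{-1}\equiv1+2p^na\bmod p^{2n}$, the coordinates of $\gamma_nz$ are, up to a negligible error, the $p^n$-th powers of quantities $P_i(2av_j)$ that do not depend on $n$ and are multiplicative in $a$. Density of the orbit then comes down to the absence of multiplicative relations among the characters $a\mapsto P_i(2av_j)$ of $L$.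

Section~\ref{sec:reduction} reduces everything to Theorem~\ref{thm:orbit}. Section~\ref{sec:setup} constructs the $P_i$ and $v_j$. Section~\ref{sec:plan} states the two propositions on which the proof rests and carries out the argument for $g=1$. The first proposition, an asymptotic expansion, is proved in Sections~\ref{sec:small}--\ref{sec:asymptotic}; the second, the independence of the characters, in Section~\ref{sec:independence}. Section~\ref{sec:interpolation} combines them.

\section{Reduction to curves}\label{sec:reduction}

\begin{proof}[Proof of Theorem~\ref{thm:main} and Corollary~\ref{cor:ha} from Theorem~\ref{thm:orbit}]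
Let $I$ be an ideal that is stable under an open subgroup $U$ and satisfies $\mathrm{Ha}\notin\sqrt I$. We show that $I=0$. This is the contrapositive of Corollary~\ref{cor:ha}. It also gives Theorem~\ref{thm:main}, because in the nonzero ring $R/I$ a nilpotent element is a zero-divisor.

We need an ordinary curve inside $\operatorname{Spf}R/I$. Since $\mathrm{Ha}\notin\sqrt I$, some prime contains $I$ and not $\mathrm{Ha}$. Let $Q$ be maximal among such primes and put $R'=R/Q$, a complete noetherian local domain in which $\mathrm{Ha}\ne0$ and every nonzero prime contains $\mathrm{Ha}$. We claim that $\dim R'=1$. As $\mathrm{Ha}$ is a nonzero element of the maximal ideal $\mathfrak m'$ of $R'$, we have $\dim R'\ge1$. Every prime of height one contains $\mathrm{Ha}\neq0$, so it is minimal over $(\mathrm{Ha})$; hence there are finitely many such primes. By Krull's principal ideal theorem every element of $\mathfrak m'$ lies in one of them, and by prime avoidance $\mathfrak m'$ is one of them. This proves the claim.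

The normalization of a complete noetherian local domain is finite over it and local. So the normalization of $R'$ is a complete discrete valuation ring that contains $k$ and whose residue field is finite over $k$, hence equal to $k$; it is isomorphic to $k[[s]]$. The composite $z\colon R\to R'\hookrightarrow k[[s]]$ is a local $k$-homomorphism that kills $I$, and $\mathrm{Ha}(z)\ne0$. For $F\in I$ and $\gamma\in U$ we have $\gamma^*F\in I$, so $F(\gamma z)=z(\gamma^*F)=0$. Theorem~\ref{thm:orbit} gives $F=0$.
\end{proof}

\section{Universal covers and the characters $P_i$}\label{sec:setup}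

From now on $z$ and $U$ are as in Theorem~\ref{thm:orbit}. Let $O=k[[s]]$ and let $C$ be the completion of an algebraic closure of $k((s))$. It is an algebraically closed field of characteristic $p$, complete for an absolute value with $0<|s|<1$. Let $O_C\supset\mathfrak m_C$ be its valuation ring and maximal ideal; the residue field is $k$. Put
\[
\overline O=O_C/sO_C,\qquad X_z=z^*\mathcal X .
\]
The group $X_z$ over $O$ has supersingular special fiber $X_0$ and ordinary generic fiber. The group $G$ acts on the special fiber, while the Serre--Tate coordinates live on the generic fiber. The purpose of this section is to build one vector space $\mathbb V$ that sees both.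

\subsection{Recollections on $p$-divisible groups}\label{ss:recall}

Let $S$ be a ring of characteristic $p$ and $X$ a $p$-divisible group over $S$. We write $\mathrm{Fr}^n\colon X\to X^{(p^n)}$ and $\mathrm{Ver}^n\colon X^{(p^n)}\to X$ for the iterated Frobenius and Verschiebung; they are functorial in $X$, and $\mathrm{Ver}^n\circ\mathrm{Fr}^n=p^n$.

\emph{Formal completion.} The group $\hat X=\varinjlim_nX[\mathrm{Fr}^n]$ is a formal Lie group, and its formation commutes with base change. In coordinates $T=(T_1,T_2,\dots)$, Frobenius is $T_i\mapsto T_i^{p}$, so $X[\mathrm{Fr}^n]=\operatorname{Spec}S[T]/(T_1^{p^n},T_2^{p^n},\dots)$. A homomorphism of $p$-divisible groups induces on formal completions a tuple of power series without constant term. If $X[p]$ is radicial over $S$, then $X=\hat X$ \cite[II.4]{Messing}.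

\emph{Rigidity} \cite[Lemma 1.1.3]{Katz}. If $p$ is nilpotent in $S$ and $\mathfrak n\subset S$ is a nilpotent ideal, then a homomorphism of $p$-divisible groups over $S$ is determined by its reduction modulo $\mathfrak n$.

Here is a first use of rigidity. Let $S$ be artinian local with residue field $k$, and let $h\in\mathfrak S(S)$. Then $h$ classifies $(h^*\mathcal X,\lambda,\mathrm{id})$, and $\gamma h$ classifies both $(h^*\mathcal X,\lambda,\gamma^{-1})$ and $((\gamma h)^*\mathcal X,\lambda,\mathrm{id})$. So there is an isomorphism
\begin{equation}\label{eq:theta}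
\theta\colon h^*\mathcal X\xrightarrow{\ \sim\ }(\gamma h)^*\mathcal X\quad\text{lifting }\gamma\colon X_0\to X_0 .
\end{equation}
It is unique by rigidity. Since the group schemes $\mathcal X[p^m]$ are finite and flat, we may pass to the limit over artinian quotients and obtain \eqref{eq:theta} also for $h=z\colon R\to O$ and for $h=\mathrm{id}_R$.

\emph{Points with values in adic rings.} Fix coordinates $T=(T_1,\dots,T_g)$ on $\hat{\mathcal X}$ over $R$; they give coordinates on all pullbacks. Let $S$ be a ring that is complete for the $\mathfrak b$-adic topology of a finitely generated ideal $\mathfrak b$, and let $R\to S$ be continuous. We write $\mathcal X(S)$ for the set of $g$-tuples of topologically nilpotent elements of $S$, with the group law of $\hat{\mathcal X}$; thus $\mathcal X(S)=\varprojlim_e\hat{\mathcal X}(S/\mathfrak b^e)$. In $S/\mathfrak b^e$ the ideal $\mathfrak m$ goes to nilpotent elements, so all fibers of $\mathcal X$ over $S/\mathfrak b^e$ are base changes of the connected group $X_0$, and $\mathcal X=\hat{\mathcal X}$ over $S/\mathfrak b^e$. Passing to the limit,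 we find:
\begin{equation}\label{eq:torsion}
\{x\in\mathcal X(S):[p^r]x=0\}=\mathcal X[p^r](S).
\end{equation}
For a closed ideal $\mathfrak a$ of topologically nilpotent elements, let $\mathcal X(\mathfrak a)$ be the subgroup of tuples in $\mathfrak a$. Two points have congruent coordinates modulo $\mathfrak a$ if and only if their difference for the group law $\Phi$ lies in $\mathcal X(\mathfrak a)$: if $x\equiv x'$ then $\Phi(x,[-1]x')\equiv\Phi(x',[-1]x')=0$, and if $d\equiv0$ then $\Phi(x',d)\equiv x'$. Finally, $[p^m]=\mathrm{Ver}^m\circ\mathrm{Fr}^m$ is a tuple of power series in $T_1^{p^m},\dots,T_g^{p^m}$ without constant term. Hence, for the ideals $\mathfrak a$ used below, which are finitely generated with closed powers,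
\begin{equation}\label{eq:contract}
[p^m]\,\mathcal X(\mathfrak a)\subset\mathcal X(\mathfrak a^{p^m}).
\end{equation}
This very fast contraction drives all estimates in the paper.

\subsection{The universal cover}

For a $p$-divisible group $X$ let $\tilde X=\varprojlim_pX$, whose points are sequences $(x_0,x_1,\dots)$ with $px_{m+1}=x_m$. Its points form a $\mathbb Q_p$-vector space. Put
\[
\mathbb V=\tilde X_0(\overline O).
\]
The algebra $\operatorname{End}^0(X_0)=\operatorname{End}(X_0)\otimes\mathbb Q$ acts on $\mathbb V$. Every element of $\mathfrak m_C/sO_C$ is nilpotent, so every point of $X_0(\overline O)$ is killed by some $[p^m]$. Therefore a multiple $p^mw$ of any $w\in\mathbb V$ has $0$-th component $0$, and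
\[
\mathbb V=T_pX_0(\overline O)\otimes\mathbb Q=\operatorname{Hom}_{\overline O}(\mathbb Q_p/\mathbb Z_p,X_0)\otimes\mathbb Q,
\]
where $T_pX=\varprojlim X[p^m]$.

\begin{lemma}\label{lem:cover}
Let $X$ be the pullback of $\mathcal X$ along a local $k$-homomorphism $R\to O$, so that $X\otimes\overline O=X_0\otimes\overline O$ compatibly with the coordinates $T$. Then the reduction map $\tilde X(O_C)\to\mathbb V$ is bijective, with inverse
\begin{equation}\label{eq:lift}
(\bar w_i)_i\mapsto(w_i)_i,\qquad w_i=\lim_{m\to\infty}\,[p^m](w'_{i+m}),
\end{equation}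
where $w'_l\in X(O_C)$ is any lift of $\bar w_l$.
\end{lemma}

\begin{proof}
If $(w_i)_i$ reduces to zero, then $w_i=[p^m]w_{i+m}\in X(s^{p^m}O_C)$ for all $m$ by \eqref{eq:contract}, so $w_i=0$. Given $(\bar w_i)_i$, choose lifts $w'_l$ by lifting coordinates. The difference of $[p]w'_{l+1}$ and $w'_l$ lies in $X(sO_C)$, so $[p^{m+1}]w'_{i+m+1}\equiv[p^m]w'_{i+m}\bmod s^{p^m}$. Thus the limit exists, lifts $\bar w_i$, and satisfies $[p]w_{i+1}=w_i$. By injectivity it does not depend on the lifts.
\end{proof}

So $\mathbb V$ is the common universal cover of all the deformations $(\gamma z)^*\mathcal X$. The same proof applies to $\mu_{p^\infty}$, whose points in $O_C$ are $1+\mathfrak m_C$. Since $C$ is perfect, $u\mapsto u^p$ is bijective on $1+\mathfrak m_C$, and the $0$-th component gives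
\[
\operatorname{Hom}_{\overline O}(\mathbb Q_p/\mathbb Z_p,\mu_{p^\infty})\otimes\mathbb Q=\tilde\mu_{p^\infty}(\overline O)=\tilde\mu_{p^\infty}(O_C)=1+\mathfrak m_C .
\]
This is a $\mathbb Q_p$-vector space, written multiplicatively. An element $c\in\mathbb Z_p$ acts by $u^c=\sum_l\binom cl(u-1)^l$, so that
\begin{equation}\label{eq:power}
|u^c-1|\le|u-1|\quad(c\in\mathbb Z_p),\qquad u^{p^n}-1=(u-1)^{p^n}.
\end{equation}
Let $X$ be as in Lemma~\ref{lem:cover} and let $\pi\colon X\to\mu_{p^\infty}$ be a homomorphism over $O_C$, seen as a power series $\pi(T)\in1+(T)O_C[[T]]$, with reduction $\bar\pi$ over $\overline O$. If $w\in\mathbb V$ corresponds to $(w_m)_m\in\tilde X(O_C)$, then $(\pi(w_m))_m\in\tilde\mu_{p^\infty}(O_C)$ lifts $\bar\pi\circ w$. Hence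
\begin{equation}\label{eq:eval}
\bar\pi\circ w=\pi(w_0)\quad\text{in }1+\mathfrak m_C .
\end{equation}

\subsection{The pairing}

The Weil pairing and $\lambda$ define bilinear maps $e_m\colon\mathcal X[p^m]\times\mathcal X[p^m]\to\mu_{p^m}$, $e_m(x,x')=\langle x,\lambda x'\rangle_{\mathrm{Weil}}$. They are skew-symmetric, and
\[
e_{m+1}(x,x')=e_m(x,px')\ \text{ if }p^mx=0,\qquad e_{m+1}(x,x')^p=e_m(px,px').
\]
By the second identity, $\langle w,w'\rangle=(e_m(w_m,w'_m))_m$ lies in $T_p\mu_{p^\infty}(\overline O)$ for $w,w'\in T_pX_0(\overline O)$. Extending by linearity, we get a skew-symmetric $\mathbb Q_p$-bilinear pairing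
\[
\langle\ ,\ \rangle\colon\mathbb V\times\mathbb V\to1+\mathfrak m_C,\qquad\langle bw,w'\rangle=\langle w,b^*w'\rangle\quad(b\in\operatorname{End}(X_0)),
\]
where $b^*=\lambda_0^{-1}b^t\lambda_0$. The map $b\mapsto b^*$ preserves $\operatorname{End}(X_0)$, because $\lambda_0$ is an isomorphism; it is an anti-involution, and $G=\{\gamma\in\operatorname{End}(X_0):\gamma^*\gamma=1\}$.

\subsection{The Tate module of the generic fiber}

Now we use $\mathrm{Ha}(z)\ne0$. By \eqref{eq:torsion}, and because $X_z[p^m]$ is finite over $O$,
\[
\mathcal T:=\{w\in\tilde X_z(O_C):w_0=0\}=T_pX_z(O_C)=T_pX_z(C).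
\]
Since $X_{z,C}\cong\mu_{p^\infty}^g\times(\mathbb Q_p/\mathbb Z_p)^g$, the module $\mathcal T$ is free of rank $g$ over $\mathbb Z_p$. Fix a basis $v_1,\dots,v_g$, with $v_j=(v_{j,m})_m$ and $v_{j,m}\in X_z[p^m](O_C)\subset\mathfrak m_C^g$. Through Lemma~\ref{lem:cover} we regard $\mathcal T$ as a submodule of $\mathbb V$, and we let $\mathcal T_{\mathbb Q}=\sum_j\mathbb Q_pv_j\subset\mathbb V$, of dimension $g$.

By the first identity for the $e_m$, the homomorphisms $e_m(\,\cdot\,,v_{i,m})$ glue to a homomorphism $\pi_i\colon X_z\to\mu_{p^\infty}$ over $O_C$. Let $\bar\pi_i$ be its reduction to $\overline O$ and define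
\[
P_i\colon\mathbb V\to1+\mathfrak m_C,\qquad P_i(w)=\bar\pi_i\circ w=\langle w,v_i\rangle .
\]
By Cartier duality $\operatorname{Hom}_C(X_{z,C},\mu_{p^\infty})=T_pX_z^t(C)$, and this module has the basis $\lambda v_1,\dots,\lambda v_g$, which corresponds to $\pi_1,\dots,\pi_g$. As $\operatorname{Hom}_C(\mathbb Q_p/\mathbb Z_p,\mu_{p^\infty})=T_p\mu_{p^\infty}(C)=0$, the $\pi_i$ restrict to a basis of $\operatorname{Hom}_C(\mu_{p^\infty}^g,\mu_{p^\infty})=\mathbb Z_p^g$. Hence
\begin{equation}\label{eq:mult}
(\pi_1,\dots,\pi_g)\colon\hat X_{z,C}\xrightarrow{\ \sim\ }\hat{\mathbb G}_m^g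
\end{equation}
is an isomorphism of formal groups over $C$. It has coefficients in $O_C$, but it is not an isomorphism over $O_C$, since the special fiber $X_0$ is not multiplicative; its inverse has denominators.

\begin{lemma}\label{lem:kernel}
$\{w\in\mathbb V:P_i(w)=1\text{ for all }i\}=\mathcal T_{\mathbb Q}$.
\end{lemma}

\begin{proof}
By \eqref{eq:eval}, $P_i(v_j)=\pi_i(0)=1$. Conversely, let $P_i(w)=1$ for all $i$, and let $(w_m)_m\in\tilde X_z(O_C)$ correspond to $w$, so that $\pi_i(w_0)=1$ for all $i$. Let $A$ be the Jacobian matrix of $(\pi_i(T))_i$ at $T=0$. Its entries lie in $O_C$, and $\delta=\det A\ne0$ by \eqref{eq:mult}. The adjugate of $A$ has entries in $O_C$, so $|Ax|\ge|\delta||x|$ in the maximum norm. For $0<|x|<|\delta|$ this gives $|Ax|>|x|^2$, whereas the terms of degree at least $2$ of $\pi_i(x)$ have absolute value at most $|x|^2$. So $(\pi_i(x))_i\ne(1,\dots,1)$ for such $x$. Now $|[p^m]w_0|\le|w_0|^{p^m}\to0$ and $\pi_i([p^m]w_0)=\pi_i(w_0)^{p^m}=1$. Hence $[p^m]w_0=0$ for some $m$, that is, $p^mw\in\mathcal T$.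
\end{proof}

We record how the $P_i$ interact with the involution. For $b\in\operatorname{End}(X_0)$,
\[
P_i(b^*v_j)=\langle b^*v_j,v_i\rangle=\langle v_j,bv_i\rangle=\langle bv_i,v_j\rangle^{-1}=P_j(bv_i)^{-1},
\]
and therefore
\begin{equation}\label{eq:sym}
P_i\bigl((b-b^*)v_j\bigr)=P_i(bv_j)\,P_j(bv_i).
\end{equation}

\section{The two propositions, and the case $g=1$}\label{sec:plan}

\subsection{Statements}

Let $L=\{a\in\operatorname{End}(X_0):a^*=-a\}$, a $\mathbb Z_p$-module. The Cayley transform produces elements of $G$ from $L$. For $a\in L$ and $n\ge1$ the element $1-p^na$ is invertible in $\operatorname{End}(X_0)$, and we define $\gamma_n=\gamma_n(a)$ by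
\begin{equation}\label{eq:cayley}
\gamma_n^{-1}=(1-p^na)^{-1}(1+p^na)=1+2p^na+p^{2n}b_n,\qquad b_n=2a^2(1-p^na)^{-1}\in\operatorname{End}(X_0).
\end{equation}
Then $(\gamma_n^{-1})^*=(1-p^na)(1+p^na)^{-1}$, and all factors commute, so $(\gamma_n^{-1})^*\gamma_n^{-1}=1$ and $\gamma_n\in G$. Since $\gamma_n\equiv1\bmod p^n$ and $U$ is open, $\gamma_n\in U$ for $n\gg0$.

Let $\Xi=\{(i,j):1\le i\le j\le g\}$, a set with $N$ elements, and for $a\in L$ put
\[
\omega_{ij}(a)=P_i(2av_j)-1\in\mathfrak m_C,\qquad\omega(a)=(\omega_{ij}(a))_{(i,j)\in\Xi},\qquad\omega(a)^{p^n}=(\omega_{ij}(a)^{p^n})_{(i,j)\in\Xi}.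
\]
For a power series $f=\sum_Jc_Jx^J$ in variables $x=(x_{ij})_{(i,j)\in\Xi}$ let $f_{<M}=\sum_{|J|<M}c_Jx^J$.

\begin{proposition}[asymptotic expansion]\label{prop:expansion}
There is an injective ring homomorphism $R\to C[[x]]$, $F\mapsto f$, with the following property. For all $F\in R$, $a\in L$ and $M\ge1$ there is a real constant $K$ such that
\[
\bigl|F(\gamma_n(a)z)-f_{<M}\bigl(\omega(a)^{p^n}\bigr)\bigr|\le K\,|s|^{Mp^n}\qquad\text{for all }n\ge1 .
\]
\end{proposition}

The series $f$ is the Taylor expansion of $F$ at the ordinary point $R\to O\to C$ in Serre--Tate coordinates $x_{ij}=q_{ij}-1$. No convergence of $f$ is claimed or needed.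

\begin{proposition}[independence]\label{prop:indep}
If $\tau=(\tau_{ij})_{(i,j)\in\Xi}\in\mathbb Z_p^N$ satisfies $\prod_{i\le j}P_i(2av_j)^{\tau_{ij}}=1$ for all $a\in L$, then $\tau=0$.
\end{proposition}

\subsection{The case $g=1$}\label{ss:g1}

For $g=1$ Theorem~\ref{thm:orbit} is immediate, because $\mathrm{Ha}(z)\neq0$ forces $z(t)\ne0$ and then $z$ is injective. It is still the right case in which to see how the two propositions work. Here $N=1$; we write $v$, $P$, $\omega$, $x$ without indices.

\emph{Independence by hand.} Since $1+\mathfrak m_C$ is a $\mathbb Q_p$-vector space, Proposition~\ref{prop:indep} says that $\omega(a)\ne0$ for some $a\in L$. By Dieudonn\'e theory, $\operatorname{End}^0(X_0)$ is the endomorphism algebra of the simple isocrystal of slope $1/2$, a division algebra of dimension $4$ over $\mathbb Q_p$. Suppose that $P(bv)=1$ for all $b\in\operatorname{End}(X_0)$. By Lemma~\ref{lem:kernel} the line $\mathbb Q_pv$ is then stable under $\operatorname{End}^0(X_0)$, which gives a unital $\mathbb Q_p$-algebra homomorphism $\operatorname{End}^0(X_0)\to\mathbb Q_p$.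 It is injective because the source is a division algebra, and this is impossible because $4>1$. So $P(bv)\ne1$ for some $b$. For $a=b-b^*\in L$, formula \eqref{eq:sym} gives $P(2av)=P(bv)^4\ne1$. In words: the Tate module of the ordinary generic fiber is too small to be preserved by the endomorphisms of the supersingular special fiber.

\emph{Conclusion from the expansion.} Fix $a$ with $\omega=\omega(a)\ne0$. Let $F\ne0$, so that $f=c_ex^e+\cdots$ with $c_e\ne0$. Choose $M>e$ with $|s|^M<|\omega|^e$. Since $\omega^{p^n}\to0$, for $n\gg0$ the leading term dominates, and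
\[
\bigl|f_{<M}(\omega^{p^n})\bigr|=|c_e|\,|\omega|^{ep^n}>K|s|^{Mp^n},
\]
because $(|\omega|^e/|s|^M)^{p^n}\to\infty$. By Proposition~\ref{prop:expansion}, $F(\gamma_nz)\ne0$ for $n\gg0$, and $\gamma_n\in U$ for $n\gg0$. Note what happens to the constants. After extraction of $p^n$-th roots the inequality compares $|c_e|^{1/p^n}|\omega|^e$ with $K^{1/p^n}|s|^M$, and both $|c_e|^{1/p^n}$ and $K^{1/p^n}$ tend to $1$. This is why the size of the coefficients of $f$ does not matter.

\subsection{What changes for $g\ge2$}\label{ss:model}

Both steps need more. The same use of Lemma~\ref{lem:kernel} controls only the case in which all $P_i(bv_j)$ are trivial at once, whereas Proposition~\ref{prop:indep} must exclude a single relation among them; for this we translate the problem into vector bundles in Section~\ref{sec:independence}. And in several variables the leading form of $f$ may vanish at a nonzero point. The following model shows how independence replaces the leading-term argument. For $a\in L$ and $\tau\in\mathbb Z_p^N$ put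
\begin{equation}\label{eq:chi}
\chi_a(\tau)=\prod_{(i,j)\in\Xi}(1+\omega_{ij}(a))^{\tau_{ij}}=\prod_{(i,j)\in\Xi}P_i(2av_j)^{\tau_{ij}},
\end{equation}
which is multiplicative in $a$ and in $\tau$. Suppose that $f$ is a polynomial and that $f(\omega(a)^{p^n})=0$ exactly, for one $n$ and all $a\in L$. Write $f=\sum_\tau d_\tau\prod(1+x_{ij})^{\tau_{ij}}$, a finite sum over $\tau\in\mathbb Z_{\ge0}^N$. By \eqref{eq:power} the hypothesis reads $\sum_\tau d_\tau\chi_a(p^n\tau)=0$ for all $a$. The homomorphisms $a\mapsto\chi_a(p^n\tau)$ from $L$ to $C^\times$ are pairwise distinct by Proposition~\ref{prop:indep}, hence linearly independent by Dedekind's lemma on characters, and $f=0$. In reality $f$ is a power series and the vanishing is approximate. Section~\ref{sec:interpolation} replaces Dedekind's lemma by a quantitative statement, the density of the span of the functions $\chi_a$ among continuous functions on $\mathbb Z_p^N$.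

\section{Elements close to $1$ move the curve very little}\label{sec:small}

Fix $a\in L$ and write $\gamma_n=\gamma_n(a)$. Put
\[
X_n=(\gamma_nz)^*\mathcal X,\qquad y_n=\bigl(t_l(\gamma_nz)-t_l(z)\bigr)_{1\le l\le N}\in O^N,
\]
and let $\theta_n\colon X_z\to X_n$ be the isomorphism \eqref{eq:theta} over $O$ lifting $\gamma_n$. We transport the characters $\pi_i$ to $X_n$ and set $\pi_i^{(n)}=\pi_i\circ\theta_n^{-1}\colon X_n\to\mu_{p^\infty}$. This is a homomorphism over $O_C$ whose reduction to $\overline O$ is $\bar\pi_i\gamma_n^{-1}$. Both $\pi_i$ and $\pi_i^{(n)}$ are power series in the coordinates $T$.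

\begin{lemma}\label{lem:small}
\begin{enumerate}
\item[(a)] $y_n\in(s^{p^n}O)^N$.
\item[(b)] For every multi-index $J$ with $|J|<p^n$, the coefficients of $T^J$ in $\pi_i^{(n)}$ and in $\pi_i$ are congruent modulo $s^{p^n}O_C$.
\end{enumerate}
\end{lemma}

\begin{proof}
An endomorphism $b$ of $X_0$ need not lift to $X_z$ modulo $s^2$, but $p^nb$ lifts modulo $s^{p^n}$, by an explicit formula. Let $O'=O/s^{p^n}$ and $Y=X_z\otimes O'$. The $p^n$-th power map of $O'$ kills $s$, so it factors as $O'\to k\to k\to O'$ with the $p^n$-th power map of $k$ in the middle. Hence $Y^{(p^n)}=X_0^{(p^n)}\otimes_kO'$ is a constant deformation, on which $b^{(p^n)}$ acts. The composite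
\[
\beta(b)=\mathrm{Ver}^n\circ b^{(p^n)}\circ\mathrm{Fr}^n\colon\ Y\to Y^{(p^n)}\to Y^{(p^n)}\to Y
\]
lifts $\mathrm{Ver}^nb^{(p^n)}\mathrm{Fr}^n=\mathrm{Ver}^n\mathrm{Fr}^nb=p^nb$, and it is given by power series in $T_1^{p^n},\dots,T_g^{p^n}$ without constant term.

Write $\gamma_n^{-1}=1+p^nb'$ and $\gamma_n=1+p^nb''$ with $b',b''\in\operatorname{End}(X_0)$. Then $\psi=1+\beta(b')$ lifts $\gamma_n^{-1}$ and $\psi'=1+\beta(b'')$ lifts $\gamma_n$. By rigidity $\psi\psi'=\psi'\psi=1$, and $\psi^t\lambda\psi=\lambda$ because both sides lift $\lambda_0$. So $\psi$ is an isomorphism of deformations $(Y,\lambda,\mathrm{id})\cong(Y,\lambda,\gamma_n^{-1})$. These two deformations are classified by $z$ and $\gamma_nz$ modulo $s^{p^n}$, which proves (a).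

By (a), $X_n\otimes O'=Y$ compatibly with the coordinates, and $\theta_n^{-1}\otimes O'$ is an automorphism of $Y$ lifting $\gamma_n^{-1}$; by rigidity it equals $1+\beta(b')$. Therefore $\pi_i^{(n)}\equiv\pi_i\cdot(\pi_i\circ\beta(b'))$ modulo $s^{p^n}O_C$, and the second factor lies in $1+(T_1^{p^n},\dots,T_g^{p^n})$. This proves (b).
\end{proof}

We now have two comparisons between $X_n$ and $X_z$: the exact isomorphism $\theta_n$, which reduces to $\gamma_n$, and the identity in the coordinates $T$, which is an isomorphism only modulo $s^{p^n}$ and reduces to $1$. The second makes $X_n$ look like a small deformation of $X_z$; the first will let us compute its Serre--Tate parameters.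

\section{Serre--Tate coordinates at the generic point of the curve}\label{sec:ST}

\subsection{Expanding around $z$}

Let $y=(y_1,\dots,y_N)$ be variables. The ring $O_C[[y]]$ is $(s,y)$-adically complete, and
\begin{equation}\label{eq:taylor}
R\to O_C[[y]],\qquad t_l\mapsto z(t_l)+y_l,\qquad F\mapsto F(z+y)
\end{equation}
is continuous. It is injective: composed with the automorphism $y_l\mapsto y_l-z(t_l)$ of $O_C[[y]]$, it becomes the inclusion $t_l\mapsto y_l$. Let $\mathcal X_y$ be the pullback of $\mathcal X$. At $y=0$ it specializes to $X_z$, and at $y=y_n$ to $X_n$.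

The constant tuples $v_{j,m}\in\mathfrak m_C^g$ are points of $\mathcal X_y(O_C[[y]])$. They form a $p$-power compatible system of torsion points at $y=0$ but not for general $y$, and we measure the defect. The difference $d_m$ of $[p]v_{j,m+1}$ and $v_{j,m}$ for the group law of $\mathcal X_y$ vanishes at $y=0$, so $d_m\in\mathcal X_y((y))$ and $[p^m]d_m\in\mathcal X_y((y)^{p^m})$ by \eqref{eq:contract}. Thus $[p^{m+1}]v_{j,m+1}\equiv[p^m]v_{j,m}\bmod(y)^{p^m}$, the limit $u_j(y)=\lim_m[p^m]_{\mathcal X_y}(v_{j,m})$ exists $(y)$-adically, and
\begin{equation}\label{eq:uj}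
u_j\equiv[p^m]_{\mathcal X_y}(v_{j,m})\bmod(y)^{p^m}\qquad(m\ge0).
\end{equation}
The case $m=0$ shows that $u_j\in((y)O_C[[y]])^g$.

Now put $y=y_n$. The tuple $v_{j,m}$, read as a point of $X_n(O_C)$, lifts the $m$-th component of $v_j\in\mathbb V$. By \eqref{eq:uj} and \eqref{eq:lift}, $u_j(y_n)=\lim_m[p^m]_{X_n}(v_{j,m})$ is the $0$-th component of the element of $\tilde X_n(O_C)$ that corresponds to $v_j$. Formula \eqref{eq:eval}, applied to $\pi_i^{(n)}$, gives the basic computation:
\begin{equation}\label{eq:qn}
q_{ij,n}:=\pi_i^{(n)}\bigl(u_j(y_n)\bigr)=\bar\pi_i\gamma_n^{-1}\circ v_j=P_i(\gamma_n^{-1}v_j).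
\end{equation}

\subsection{The parameters $q_{ij}$}

The series $u_j$ have integral coefficients. The characters $\pi_i$, on the other hand, extend to the family $\mathcal X_y$ only after $s$ is inverted and only to finite order in $y$. For $M\ge1$ let
\[
O_{C,M}=O_C[y]/(y)^M,\qquad C_M=C[y]/(y)^M,
\]
and let $\mathcal A_M$, $\mathcal X_M$ be the pullbacks of $\mathcal A$, $\mathcal X$ along $R\to O_{C,M}\to C_M$; this map does not send $\mathfrak m$ into the nilradical, so it is here that the algebraization of $\mathcal A$ is used. The ring $C_M$ is artinian local with algebraically closed residue field $C$. The connected part $\mathcal X_M^0=\hat{\mathcal X}_M$ lifts $\mu_{p^\infty}^g$, so its dual is \'etale. \'Etale $p$-divisible groups and their homomorphisms lift uniquely from $C$ to $C_M$, and by duality so do multiplicative ones. Hence $\pi_i\colon\hat X_{z,C}\to\hat{\mathbb G}_m$ lifts uniquely to $\pi_i^M\colon\hat{\mathcal X}_M\to\hat{\mathbb G}_m$, and $(\pi_i^M)_i\colon\hat{\mathcal X}_M\to\hat{\mathbb G}_m^g$ is an isomorphism by \eqref{eq:mult}. The coordinates of $u_j$ are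 nilpotent in $C_M$, so we may put
\[
q_{ij}=\pi_i^M(u_j)\in1+(y)C_M .
\]
By uniqueness of the lifts these elements are compatible as $M$ varies, and they define $q_{ij}\in1+(y)C[[y]]$ for $1\le i,j\le g$.

There are $g^2$ series $q_{ij}$ but only $N$ variables. The polarization should make the matrix symmetric, and to see this we identify the $q_{ij}$ with Serre--Tate parameters. Recall their definition from \cite[\S2]{Katz}. Let $A$ be an abelian scheme over an artinian local ring $E$ with residue field $C$ whose special fiber $\bar A$ is ordinary. For $\alpha=(\alpha_m)_m\in T_p\bar A(C)$ and $m\gg0$, the point $p^m\tilde\alpha_m\in\hat A(E)$, where $\tilde\alpha_m\in A(E)$ is any lift of $\alpha_m$, depends only on $\alpha$. For $\alpha_t\in T_p\bar A^t(C)$ the Weil pairing with $\alpha_t$ is a character of the formal group of $\bar A$, which lifts uniquely to $\hat A\to\hat{\mathbb G}_m$. The value of this character at that point is $q(A;\alpha,\alpha_t)$. By \cite[Theorem 2.1 (3), (4)]{Katz},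
\begin{itemize}
\item $q(A;\alpha,\alpha_t)=q(A^t;\alpha_t,\alpha)$;
\item a homomorphism $\phi\colon\bar A\to\bar A'$ lifts to $A\to A'$ if and only if $q(A;\alpha,\phi^t\alpha'_t)=q(A';\phi\alpha,\alpha'_t)$ for all $\alpha$ and $\alpha'_t$.
\end{itemize}

\begin{lemma}\label{lem:katz}
For all $j,m$ the point $v_{j,m}\in X_z[p^m](C)$ has a lift $\tilde v_{j,m}\in\mathcal X_M[p^{m+r}](C_M)$ for some $r$, such that $p^m\tilde v_{j,m}$ is the point of $\hat{\mathcal X}_M(C_M)$ with coordinates $u_j$ whenever $p^m\ge M$. Moreover $q_{ij}=q(\mathcal A_M;v_j,\lambda v_i)$ and $q_{ij}=q_{ji}$.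
\end{lemma}

\begin{proof}
Let $p^r\ge M$. View $v_{j,m}\in\mathfrak m_C^g$ as a point of $\mathcal X(O_{C,M})$. Then $[p^m]v_{j,m}$ vanishes at $y=0$, so it lies in $\mathcal X((y)O_{C,M})$, which is killed by $[p^r]$ by \eqref{eq:contract}. By \eqref{eq:torsion}, $v_{j,m}$ is an $O_{C,M}$-point of $\mathcal X[p^{m+r}]$; let $\tilde v_{j,m}$ be its image over $C_M$. It lifts $v_{j,m}$. If $p^m\ge M$, then $[p^m]v_{j,m}=u_j$ in $\mathcal X(O_{C,M})$ by \eqref{eq:uj}. The coordinates of $u_j$ are nilpotent in $O_{C,M}$, so they define a point of $\mathcal X[\mathrm{Fr}^l](O_{C,M})\subset\mathcal X[p^l](O_{C,M})$ for some $l$. This point agrees with the one given by \eqref{eq:torsion}, as the two have the same coordinates modulo every $s^e$, and its image over $C_M$ is the point of $\hat{\mathcal X}_M$ with coordinates $u_j$. This proves the first assertion. Since $\pi_i^M$ is the lift of the Weil pairing with $\lambda v_i$, we get $q_{ij}=q(\mathcal A_M;v_j,\lambda v_i)$. Finally $\lambda=\lambda^t$ lifts to $\mathcal A_M$, so the two recalled properties give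
\[
q_{ij}=q(\mathcal A_M;v_j,\lambda^tv_i)=q(\mathcal A_M^t;\lambda v_j,v_i)=q(\mathcal A_M;v_i,\lambda v_j)=q_{ji}.\qedhere
\]
\end{proof}

\subsection{The $q_{ij}$ with $i\le j$ are coordinates}

Put $x_{ij}=q_{ij}-1\in(y)C[[y]]$ for $(i,j)\in\Xi$.

\begin{lemma}\label{lem:coord}
$C[[y]]=C[[x_{ij}]]_{(i,j)\in\Xi}$.
\end{lemma}

\begin{proof}
There are $N$ variables on both sides, so it suffices to show that the linear terms of the $x_{ij}$ are linearly independent. Let $C[\varepsilon]$ be the ring of dual numbers, let $\xi\in C^N$, and suppose that the map $C_2\to C[\varepsilon]$, $y_l\mapsto\varepsilon\xi_l$, kills all $x_{ij}$. We must show that $\xi=0$. Let $Z$ be the pullback of $\mathcal X_2$ to $C[\varepsilon]$. Step 1 shows that $Z$ is the trivial deformation of $X_{z,C}$. This does not yet give $\xi=0$, because the universal property of $R$ concerns the closed point only; Step 2 transfers it to the point $R\to C$.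

\emph{Step 1.} By symmetry all $q_{ij}$, $1\le i,j\le g$, map to $1$ in $C[\varepsilon]$. As $(\pi_i^2)_i$ is an isomorphism, $u_j$ maps to $0$ in $\hat Z(C[\varepsilon])$. Let $Z(C[\varepsilon])=\bigcup_rZ[p^r](C[\varepsilon])$. By Lemma~\ref{lem:katz} each $v_{j,m}$ has a lift in $Z(C[\varepsilon])$. Two lifts differ by a point that reduces to $0$, hence lies in the connected part $\hat Z$ and has coordinates in $\varepsilon C$; such a point is killed by $[p]$, a series in the $T_i^p$. So $v'_{j,m}:=p\cdot(\text{a lift of }v_{j,m+1})$ is well defined, and it lifts $v_{j,m}$. Since $v'_{j,m+1}$ is a lift of $v_{j,m+1}$, we have $pv'_{j,m+1}=v'_{j,m}$. By Lemma~\ref{lem:katz} with $m=1$ and $M=2\le p$, the point $v'_{j,0}$ is the image of $u_j$, which is $0$. So the $(v'_{j,m})_m$ define a homomorphism $(\mathbb Q_p/\mathbb Z_p)^g\to Z$ that lifts the one given by $v_1,\dots,v_g$. The sum map $\hat Z\times(\mathbb Q_p/\mathbb Z_p)^g\to Z$ is an isomorphism modulo $\varepsilon$, hence an isomorphism, as one sees on the finite flat levels by Nakayama's lemma. Together with $(\pi_i^2)_i\colon\hat Z\cong\mu_{p^\infty}^g$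 this gives an isomorphism $Z\cong\mu_{p^\infty}^g\times(\mathbb Q_p/\mathbb Z_p)^g$ lifting the corresponding isomorphism for $X_{z,C}$. Hence $Z\cong X_{z,C}\otimes_CC[\varepsilon]$ by an isomorphism lifting the identity.

\emph{Step 2.} Recall the Grothendieck--Messing theorem for a surjection $S\to S_0$ of rings of characteristic $p$ with square-zero kernel, endowed with the trivial divided powers, which are nilpotent. The Dieudonn\'e crystal of a $p$-divisible group $X$ over $S_0$ has a value on $S$, a finite projective module whose formation commutes with base change. Each lift of $X$ to $S$ defines on it a Hodge filtration, and this gives a bijection from isomorphism classes of lifts of $X$ to direct summands that lift the Hodge filtration of $X$.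

Let $S=R[\varepsilon_1,\dots,\varepsilon_N]/(\varepsilon_1,\dots,\varepsilon_N)^2\to R$, with the two sections $\sigma_0(F)=F$ and $\sigma_1(F)=F+\sum_l(\partial F/\partial t_l)\varepsilon_l$, so that $\sigma_1(t_l)=t_l+\varepsilon_l$. Both $\sigma_0^*\mathcal X$ and $\sigma_1^*\mathcal X$ lift $\mathcal X$. Let $\mathbb D\supset\mathrm{Fil}$ be the value on $R$ of the crystal of $\mathcal X$ with its Hodge filtration, and let $H=\operatorname{Hom}_R(\mathrm{Fil},\mathbb D/\mathrm{Fil})$, a finite free $R$-module. The lift $\sigma_0^*\mathcal X$ identifies the value on $S$ with $\mathbb D\otimes_{R,\sigma_0}S$ and has filtration $\mathrm{Fil}\otimes S$. For any other lift $\mathrm{Fil}'$, the map $\mathrm{Fil}'\to(\mathbb D/\mathrm{Fil})\otimes S$ takes values in $\bigoplus_l(\mathbb D/\mathrm{Fil})\varepsilon_l$ and factors through $\mathrm{Fil}'\otimes_SR=\mathrm{Fil}$; it is an element of $\bigoplus_lH\varepsilon_l$, which vanishes if and only if $\mathrm{Fil}'=\mathrm{Fil}\otimes S$. Let $\sum_l\kappa_l\varepsilon_l$ be the element attached to $\sigma_1^*\mathcal X$.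

Let $h\colon R\to k'$ be a homomorphism to a field and let $\xi'\in k'^N$. Extend $h$ to $S\to k'[\varepsilon]$ by $\varepsilon_l\mapsto\varepsilon\xi'_l$. By base change, the pullback of $\sigma_1^*\mathcal X$ to $k'[\varepsilon]$ is a deformation of $h^*\mathcal X$ with class $\sum_l\xi'_l(\kappa_l\otimes1)\in H\otimes_{R,h}k'$, and it is trivial if and only if this class is $0$.

Take first $k'=k$ and $h$ the closed point. If the class of $\xi'$ vanishes, the deformation of $X_0$ classified by $t_l\mapsto\varepsilon\xi'_l$ is trivial, and the trivialization respects the polarizations by rigidity. Since $R$ is universal, $\xi'=0$. So the $\kappa_l\otimes1$ are linearly independent in $H\otimes k$, and by Nakayama's lemma $\kappa_1,\dots,\kappa_N$ are part of an $R$-basis of $H$. Now take $k'=C$, $h=z$ and $\xi'=\xi$. The composite $R\to S\to C[\varepsilon]$ through $\sigma_1$ is $F\mapsto F(z)+\varepsilon\sum_l\xi_l(\partial F/\partial t_l)(z)$, which is \eqref{eq:taylor} followed by $y_l\mapsto\varepsilon\xi_l$; so the deformation is $Z$. By Step 1 its class $\sum_l\xi_l(\kappa_l\otimes1)$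 is $0$, and the $\kappa_l\otimes1$ are linearly independent in $H\otimes C$. Hence $\xi=0$.
\end{proof}

For $F\in R$ let $f\in C[[x]]$ be the series $F(z+y)\in C[[y]]$ written in the coordinates $x$. The map $F\mapsto f$ is an injective ring homomorphism because \eqref{eq:taylor} is, and it does not depend on $a$. This is the homomorphism of Proposition~\ref{prop:expansion}.

\section{The asymptotic expansion}\label{sec:asymptotic}

We would like to substitute $y=y_n$ in the identity $F(z+y)=f(x(y))$ and to recognize $q_{ij}(y_n)$ as the number $q_{ij,n}$ of \eqref{eq:qn}. The series $q_{ij}(y)$ and $f$ have coefficients in $C$ over which we have no control, so the substitution has no meaning for a fixed $n$. But modulo $(y)^M$ only finitely many coefficients occur, their denominators are bounded, and $y_n$ is divisible by $s^{p^n}$. We therefore treat the whole sequence $(y_n)_n$ as one nilpotent element of a suitable $C$-algebra, over which the sequence $(X_n)_n$ becomes an infinitesimal deformation of $X_{z,C}$.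

\begin{proof}[Proof of Proposition~\ref{prop:expansion}]
Fix $a$, $M$, $F$. Let $\Theta$ be the ring of bounded sequences $(c_n)_{n\ge1}$ in $C$. It is a $C$-algebra through constant sequences, and it contains $\eta=(s^{p^n})_n$. A sequence lies in $\eta^M\Theta$ if and only if $|c_n|\le K|s|^{Mp^n}$ for some $K$ and all $n$, or equivalently for some $K$ and all $n\gg0$. Let $\Theta_M=\Theta/\eta^M\Theta$.

\emph{The map $C_M\to\Theta_M$.} By Lemma~\ref{lem:small}(a) the components of $(y_n)_n$ lie in $\eta\Theta$, so $y\mapsto(y_n)_n$ defines a $C$-algebra map $C_M\to\Theta_M$. For $h\in O_C[[y]]$,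
\begin{equation}\label{eq:subst}
\text{the image in }\Theta_M\text{ of }h\bmod(y)^M\text{ is the class of }(h(y_n))_n,
\end{equation}
since the terms of $h$ of degree at least $M$ contribute to $h(y_n)$ an element of $s^{Mp^n}O_C$. In particular $R\to C_M\to\Theta_M$ sends each $F'\in R$ to $(F'(\gamma_nz))_n$. Applying this to the coefficients of the group law of $\hat{\mathcal X}$, we see that the group law of $\hat{\mathcal X}_\Theta:=\hat{\mathcal X}_M\otimes_{C_M}\Theta_M$ is, coefficient by coefficient, the sequence of the group laws of the $X_n$.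

\emph{Two characters.} The first character $\hat{\mathcal X}_\Theta\to\hat{\mathbb G}_m$ is the base change $\pi_i^\Theta$ of $\pi_i^M$. The second is the series $\pi_i'$ whose $T^J$-coefficient is the sequence of the $T^J$-coefficients of the $\pi_i^{(n)}$; these lie in $O_C$, so the sequence is bounded. The series $\pi_i'$ is a homomorphism, because this condition is a family of polynomial identities between coefficients, each of which holds for every $n$. Modulo $\eta$, the series $\pi_i^\Theta$ is $\pi_i$, because $C_M\to\Theta_M/\eta$ kills $y$. Modulo $\eta$, the series $\pi_i'$ is also $\pi_i$, because for fixed $J$ Lemma~\ref{lem:small}(b) applies as soon as $p^n>|J|$.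

We claim that $\pi_i'=\pi_i^\Theta$. Identify $\hat{\mathcal X}_\Theta$ with $\hat{\mathbb G}_m^g$ by $(\pi_l^\Theta)_l$ and use the coordinates $W_l=\pi_l^\Theta-1$, in which $[p^m]W_l=W_l^{p^m}$. The quotient $\rho=\pi_i'/\pi_i^\Theta$ is a homomorphism $\rho=1+\sum_{J\ne0}r_JW^J$ with all $r_J\in\eta\Theta_M$. For $p^m\ge M$ the identity $\rho\circ[p^m]=\rho^{p^m}$ reads
\[
\sum_{J\ne0}r_JW^{p^mJ}=\sum_{J\ne0}r_J^{p^m}W^{p^mJ}=0 .
\]
So all $r_J$ vanish, which proves the claim.

\emph{The image of $q_{ij}$.} By \eqref{eq:subst} the image of $u_j$ in $\Theta_M^g$ is $(u_j(y_n))_n$, and $u_j(y_n)\in(s^{p^n}O_C)^g$. The image of $q_{ij}=\pi_i^M(u_j)$ is the value of $\pi_i^\Theta=\pi_i'$ at this nilpotent point. Only the terms of degree less than $M$ in $T$ contribute to that value, and the remaining terms of $\pi_i^{(n)}(u_j(y_n))$ lie in $s^{Mp^n}O_C$. Hence the image of $q_{ij}$ is the class of $(q_{ij,n})_n$. By Lemma~\ref{lem:coord} the ideals $(x)$ and $(y)$ coincide, so $F(z+y)=f_{<M}(x)$ in $C_M$. Mapping this to $\Theta_M$, we obtain a constant $K_1$ with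
\begin{equation}\label{eq:first}
\bigl|F(\gamma_nz)-f_{<M}\bigl((q_{ij,n}-1)_\Xi\bigr)\bigr|\le K_1|s|^{Mp^n}\qquad(n\ge1).
\end{equation}

\emph{Replacing $q_{ij,n}-1$ by $\omega_{ij}(a)^{p^n}$.} By \eqref{eq:qn}, \eqref{eq:cayley} and $P_i(v_j)=1$,
\[
q_{ij,n}=P_i(2av_j)^{p^n}\,P_i(b_nv_j)^{p^{2n}}=\bigl(1+\omega_{ij}(a)^{p^n}\bigr)\,P_i(b_nv_j)^{p^{2n}} .
\]
The last factor must be bounded uniformly, since $b_n$ varies with $n$. Let $(\epsilon_l)_l$ be a $\mathbb Z_p$-basis of $\operatorname{End}(X_0)$ and let $\rho_0=\max_{i,j,l}|P_i(\epsilon_lv_j)-1|<1$. The set $\{u:|u-1|\le\rho_0\}$ is a subgroup of $1+\mathfrak m_C$, stable under $\mathbb Z_p$ by \eqref{eq:power}, so it contains $P_i(bv_j)$ for every $b\in\operatorname{End}(X_0)$. Again by \eqref{eq:power}, $|P_i(b_nv_j)^{p^{2n}}-1|\le\rho_0^{p^{2n}}$, and so $|q_{ij,n}-1-\omega_{ij}(a)^{p^n}|\le\rho_0^{p^{2n}}$. On $\mathfrak m_C^N$ the polynomial $f_{<M}$ is Lipschitz with constant $K_2$, the maximum of the absolute values of its coefficients. Since $\rho_0^{p^{2n}}/|s|^{Mp^n}\to0$, there is $K_3$ with $K_2\rho_0^{p^{2n}}\le K_3|s|^{Mp^n}$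 for all $n$. Together with \eqref{eq:first} this gives the proposition with $K=\max(K_1,K_3)$.
\end{proof}

\section{Independence of the characters}\label{sec:independence}

Over $\overline O$ we have homomorphisms $(\mathbb Q_p/\mathbb Z_p)^g\to X_0\to\mu_{p^\infty}^g$, given by the $v_j$ and the $\bar\pi_i$, and $P_i(bv_j)=\bar\pi_i\circ b\circ v_j$ is a ``matrix coefficient'' of $b$. In linear algebra, the matrix coefficients $\pi_i(bv_j)$ of a full matrix algebra, for independent vectors $v_j$ and independent forms $\pi_i$, satisfy no linear relation, because the trace form is perfect. To run this argument we need a category in which $v_j$, $b$, $\bar\pi_i$ are maps of modules of finite rank, and in which $\operatorname{End}^0(X_0)$ spans the full endomorphism module. Vector bundles on the Fargues--Fontaine curve are such a category.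

\subsection{From $p$-divisible groups to vector bundles}

Let $K_0=W(k)[1/p]$. An \emph{isocrystal} over $k$ is a finite-dimensional $K_0$-vector space with a Frobenius-semilinear bijection $\varphi$. For $\nu=d/h$ in lowest terms with $h\ge1$, let $D_\nu$ have basis $e_1,\dots,e_h$ with $\varphi e_l=e_{l+1}$ for $l<h$ and $\varphi e_h=p^de_1$; it is simple of slope $\nu$, and its Frobenius matrix has entries in $\mathbb Q_p$. By the Dieudonn\'e--Manin theorem an isocrystal over $k$ that is isoclinic of slope $\nu$ is a sum of copies of $D_\nu$. Slopes add under tensor products and change sign under duals.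

Let $C^\sharp=\bigl(W(O_C)/(p-[s])\bigr)[1/p]$, an algebraically closed complete extension of $\mathbb Q_p$ with tilt $C$ and $O_{C^\sharp}/p=O_C/s=\overline O$. Let $B=B^+_{\mathrm{cris}}(\overline O)$, which is the usual ring $B^+_{\mathrm{cris}}$ of $C^\sharp$, with its Frobenius $\varphi$. The inclusion $k\subset O_C$ makes $B$ a $K_0$-algebra. We use two results.

\medskip
\noindent\textbf{(FF)} \cite{FF}. The scheme $\mathcal C=\operatorname{Proj}\bigoplus_{m\ge0}B^{\varphi=p^m}$ is integral, regular, noetherian and of dimension $1$. Vector bundles on $\mathcal C$ have a degree, additive in exact sequences, and a Harder--Narasimhan theory for the slope $\deg/\operatorname{rank}$. Every vector bundle is a direct sum of stable bundles $\mathcal O(\nu)$ of slope $\nu\in\mathbb Q$. One has $H^0(\mathcal O)=\mathbb Q_p$, $H^0(\mathcal O(\nu))=0$ for $\nu<0$, and $H^0(\mathcal O(\nu))$ is infinite-dimensional over $\mathbb Q_p$ for $\nu>0$. There is an exact tensor functor $D\mapsto\mathcal E(D)$ from isocrystals to vector bundles with $\mathcal E(D_{-\nu})=\mathcal O(\nu)$, and $H^0(\mathcal E(D))=(D\otimes_{K_0}B)^{\varphi=1}$,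 naturally in $D$ and compatibly with tensor products, for sums $D$ of copies of $D_0$, $D_{-1/2}$, $D_{-1}$. (For $D_{-1/2}$ both sides are $B^{\varphi^2=p}$: the element $b_1e_1+b_2e_2$ is fixed by $\varphi$ if and only if $b_2=\varphi(b_1)$ and $\varphi^2(b_1)=pb_1$.)

\medskip
\noindent\textbf{(SW)} \cite[Theorem A]{SW}. The ring $\overline O$ is f-semiperfect, being the quotient of the perfect ring $O_C$ by the finitely generated ideal $(s)$. Hence the covariant Dieudonn\'e module functor from $p$-divisible groups over $\overline O$ up to isogeny to $\varphi$-modules over $B$ is fully faithful.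

\medskip
For $\Gamma\in\{\mathbb Q_p/\mathbb Z_p,\ X_0,\ \mu_{p^\infty}\}$ over $k$ let $M(\Gamma)$ be the covariant isocrystal, normalized as in (SW) so that $\varphi=p$ on a basis vector for $\mathbb Q_p/\mathbb Z_p$ and $\varphi=1$ for $\mu_{p^\infty}$. Put $D(\Gamma)=(M(\Gamma),p^{-1}\varphi)$ and $\mathcal E(\Gamma)=\mathcal E(D(\Gamma))$. Then
\[
D(\mathbb Q_p/\mathbb Z_p)=D_0,\qquad D(X_0)\cong D_{-1/2}^g,\qquad D(\mu_{p^\infty})=D_{-1},
\]
where the middle isomorphism is the supersingularity of $A_0$. The corresponding bundles are $\mathcal O$, $\mathcal E:=\mathcal E(X_0)\cong\mathcal O(\tfrac12)^g$, of rank $2g$ and degree $g$, and $\mathcal O(1)$. The Dieudonn\'e module of $\Gamma\otimes\overline O$ is $M(\Gamma)\otimes_{K_0}B$. For the pairs $(\Gamma,\Gamma')$ equal to $(\mathbb Q_p/\mathbb Z_p,X_0)$, $(X_0,\mu_{p^\infty})$, $(\mathbb Q_p/\mathbb Z_p,\mu_{p^\infty})$, $(X_0,X_0)$, the isocrystal $D(\Gamma)^\vee\otimes D(\Gamma')$ is isoclinic of slope $-\frac12$, $-\frac12$, $-1$, $0$ respectively. So (SW) and (FF) give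
\[
\operatorname{Hom}_{\overline O}(\Gamma,\Gamma')\otimes\mathbb Q=\bigl(D(\Gamma)^\vee\otimes D(\Gamma')\otimes B\bigr)^{\varphi=1}=\operatorname{Hom}\bigl(\mathcal E(\Gamma),\mathcal E(\Gamma')\bigr),
\]
compatibly with composition. The dictionary is therefore
\[
\mathbb V=H^0(\mathcal E)\ni v_j,\qquad1+\mathfrak m_C=H^0(\mathcal O(1)),\qquad\bar\pi_i\in\operatorname{Hom}(\mathcal E,\mathcal O(1)),\qquad P_i(w)=\bar\pi_i\circ w .
\]
The decisive consequence of supersingularity is the following. The isocrystal $D(X_0)^\vee\otimes D(X_0)$ is isoclinic of slope $0$, so it equals $K_0\otimes_{\mathbb Q_p}(D(X_0)^\vee\otimes D(X_0))^{\varphi=1}$, and the space of invariants is $\operatorname{End}^0(X_0)$ by Dieudonn\'e theory over $k$. Applying $\mathcal E$ and using $H^0(\mathcal O)=\mathbb Q_p$, we get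
\begin{equation}\label{eq:end}
\mathcal{E}nd(\mathcal E)=\mathcal O\otimes_{\mathbb Q_p}\operatorname{End}(\mathcal E),\qquad\operatorname{End}(\mathcal E)=\operatorname{End}^0(X_0).
\end{equation}
Thus at every point of $\mathcal C$ the endomorphisms of $X_0$ span the full matrix algebra of the fiber of $\mathcal E$.

\subsection{Independence of the vectors and of the forms}

Let $v=(v_j)_j\colon\mathcal O^g\to\mathcal E$ and $\bar\pi=(\bar\pi_i)_i\colon\mathcal E\to\mathcal O(1)^g$. The $v_j$ are independent over $\mathbb Q_p$, but we need independence over the function field of $\mathcal C$. It follows from Lemma~\ref{lem:kernel} by a count of degrees.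

\begin{lemma}\label{lem:generic}
The map $\bar\pi$ is surjective at the generic point of $\mathcal C$, and $v$ is injective.
\end{lemma}

\begin{proof}
Let $\mathcal K$ and $\mathcal I$ be the kernel and the image of $\bar\pi$. They are torsion-free coherent sheaves on a regular integral curve, hence vector bundles. Let $r\le g$ be the rank of $\mathcal I$. As $\mathcal I$ is a subsheaf of the semistable bundle $\mathcal O(1)^g$ of slope $1$, we have $\deg\mathcal I\le r$, and so $\deg\mathcal K=g-\deg\mathcal I\ge g-r\ge0$. Write $\mathcal K$ as a sum of bundles $\mathcal O(\nu)$. By Lemma~\ref{lem:kernel}, $H^0(\mathcal K)=\mathcal T_{\mathbb Q}$, which is finite-dimensional; hence all these $\nu$ are $\le0$ and $\deg\mathcal K\le0$. It follows that $r=g$, that $\deg\mathcal K=0$, and that all $\nu$ are $0$. The equality $r=g$ is the first assertion. Since $\mathcal K$ is trivial, $H^0(\mathcal K)\otimes\mathcal O\to\mathcal K$ is an isomorphism, and $v$ is this isomorphism followed by the inclusion $\mathcal K\subset\mathcal E$.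
\end{proof}

\subsection{The trace argument}

\begin{proposition}\label{prop:matrix}
If $c_{ij}\in\mathbb Q_p$ $(1\le i,j\le g)$ satisfy $\prod_{i,j}P_i(bv_j)^{c_{ij}}=1$ for all $b\in\operatorname{End}(X_0)$, then all $c_{ij}$ are $0$.
\end{proposition}

\begin{proof}
By $\mathbb Q_p$-linearity the relation holds for all $b\in\operatorname{End}^0(X_0)=\operatorname{End}(\mathcal E)$. Let $v_j(1)\colon\mathcal O(1)\to\mathcal E(1)$ be the twist of $v_j$, and let
\[
\sigma=\sum_{i,j}c_{ij}\,v_j(1)\circ\bar\pi_i\in\operatorname{Hom}(\mathcal E,\mathcal E(1))=H^0\bigl(\mathcal{E}nd(\mathcal E)(1)\bigr)=\operatorname{End}(\mathcal E)\otimes_{\mathbb Q_p}H^0(\mathcal O(1)),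
\]
where the last equality is \eqref{eq:end}. The trace of a map $x\mapsto\pi(x)w$ is $\pi(w)$. So, in additive notation in $H^0(\mathcal O(1))$,
\[
\operatorname{tr}(b\sigma)=\sum_{i,j}c_{ij}\,\bar\pi_i\circ b\circ v_j=0\qquad\text{for all }b\in\operatorname{End}(\mathcal E).
\]
Let $(\epsilon_l)_l$ be a $\mathbb Q_p$-basis of $\operatorname{End}(\mathcal E)$; by \eqref{eq:end} it is an $\mathcal O$-basis of $\mathcal{E}nd(\mathcal E)$. The trace form on $\mathcal{E}nd(\mathcal E)$ is perfect, and its matrix $(\operatorname{tr}(\epsilon_l\epsilon_{l'}))$ has entries in $H^0(\mathcal O)=\mathbb Q_p$; so this matrix is invertible over $\mathbb Q_p$, and there is a dual basis $(\epsilon_l^\vee)_l$ of $\operatorname{End}(\mathcal E)$. Writing $\sigma=\sum_l\epsilon_l\otimes h_l$, we find $h_l=\operatorname{tr}(\epsilon_l^\vee\sigma)=0$, so $\sigma=0$. On the other hand $\sigma$ is the composite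
\[
\mathcal E\xrightarrow{\ \bar\pi\ }\mathcal O(1)^g\xrightarrow{\ (c_{ij})\ }\mathcal O(1)^g\xrightarrow{\ v(1)\ }\mathcal E(1).
\]
At the generic point the first map is surjective and the last is injective by Lemma~\ref{lem:generic}. Hence the middle map is zero.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:indep}]
Since $1+\mathfrak m_C$ is a $\mathbb Q_p$-vector space, the hypothesis gives $\prod_{i\le j}P_i(av_j)^{\tau_{ij}}=1$ for all $a\in L$. For $b\in\operatorname{End}(X_0)$ take $a=b-b^*\in L$. By \eqref{eq:sym} the relation becomes $\prod_{i,j}P_i(bv_j)^{c_{ij}}=1$ with $c_{ii}=2\tau_{ii}$ and $c_{ij}=c_{ji}=\tau_{ij}$ for $i<j$. Proposition~\ref{prop:matrix} gives $c_{ij}=0$ in $\mathbb Q_p$ for all $i,j$, hence $\tau=0$.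
\end{proof}

\section{Interpolation and the proof of Theorem~\ref{thm:orbit}}\label{sec:interpolation}

Let $\mathrm{Cont}(\mathbb Z_p^N,C)$ be the algebra of continuous functions $\mathbb Z_p^N\to C$ with the supremum norm $\|\cdot\|$. The functions $\chi_a$ of \eqref{eq:chi} are continuous, because by \eqref{eq:power} $|u^{p^mc}-1|\le|u-1|^{p^m}$ for $c\in\mathbb Z_p$. As $\chi_a\chi_{a'}=\chi_{a+a'}$ and $\chi_0=1$, their $C$-span $\mathcal S$ is a subalgebra that contains the constants. It separates points: if $\chi_a(\tau)=\chi_a(\tau')$ for all $a$, then $\chi_a(\tau-\tau')=1$ for all $a$, and $\tau=\tau'$ by Proposition~\ref{prop:indep}. The next lemma is a special case of Kaplansky's Weierstrass theorem; we include the proof.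

\begin{lemma}\label{lem:dense}
The subalgebra $\mathcal S$ is dense in $\mathrm{Cont}(\mathbb Z_p^N,C)$.
\end{lemma}

\begin{proof}
\emph{Step 1: for $H\subset C$ compact and $r>0$, the indicator function $\mathbf 1$ of $H_<=\{x\in H:|x|<r\}$ is a uniform limit on $H$ of polynomials.} It suffices to find a polynomial $Q$ with $|Q-\mathbf 1|<1$ at every point of $H$. Indeed $\mathbf 1$ is continuous, so $\sup_H|Q-\mathbf 1|<1$ by compactness, and $Q^{p^m}-\mathbf 1=(Q-\mathbf 1)^{p^m}$ tends to $0$ uniformly.

If $H_<=H$ take $Q=1$. Otherwise cover the compact set $H\smallsetminus H_<$ by finitely many balls $V_i=\{x:|x-a_i|<|a_i|\}$ with $a_i\in H\smallsetminus H_<$, numbered so that $r\le|a_1|\le|a_2|\le\cdots$. The ball $V_i$ is closed, so $H\cap V_i$ is compact and $|1-x/a_i|\le\vartheta_i$ on it for some $\vartheta_i<1$. Let $Q(x)=\prod_i(1-x/a_i)^{n_i}$ with integers $n_i\ge1$. If $|x|<r$, every factor lies in $1+\mathfrak m_C$, so $|Q(x)-1|<1$. If $x\in H\cap V_i$, then $|x|=|a_i|$, so $|1-x/a_l|\le|a_i/a_l|$ for $l<i$ and $|1-x/a_l|\le1$ for $l>i$. Thus $|Q(x)|\le\vartheta_i^{n_i}\prod_{l<i}|a_i/a_l|^{n_l}$,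 and choosing $n_1,n_2,\dots$ one after the other we make all these bounds less than $1$.

\emph{Step 2.} The closure $\bar{\mathcal S}$ is a closed subalgebra. Call a clopen subset of $\mathbb Z_p^N$ good if its indicator function lies in $\bar{\mathcal S}$. The whole space is good, and good sets are stable under finite intersections and finite unions, by the formulas $ee'$ and $e+e'-ee'$ for indicator functions. Let $\tau\ne\tau'$. Since $\mathcal S$ separates points and contains the constants, there is $h\in\mathcal S$ with $h(\tau)=0\ne h(\tau')$. Step 1 with $H=h(\mathbb Z_p^N)$ and $r=|h(\tau')|$ shows that $\{|h|<r\}$ is good; it contains $\tau$ and not $\tau'$. Let $W$ be clopen and $\tau\in W$. The complement of $W$ is compact, so it is covered by the complements of finitely many good sets containing $\tau$; their intersection is a good set that contains $\tau$ and lies in $W$. As $W$ is compact, it is a finite union of such sets, hence good. So $\bar{\mathcal S}$ contains all locally constant functions, and these are dense by uniform continuity.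
\end{proof}

To use the lemma we view a polynomial $\sum d_Jx^J$ as a linear functional on $\mathrm{Cont}(\mathbb Z_p^N,C)$ whose value on $\chi_a$ is the value of the polynomial at $\omega(a)$, and whose values on binomial functions are the coefficients $d_J$. Let $(\mathbf e_{ij})_{(i,j)\in\Xi}$ be the standard basis of $\mathbb Z_p^N$ and let $(\nabla_{ij}\phi)(\tau)=\phi(\tau+\mathbf e_{ij})-\phi(\tau)$. These operators commute, and $\|\nabla_{ij}\phi\|\le\|\phi\|$. For $J\in\mathbb Z_{\ge0}^N$ put $m_J(\phi)=(\nabla^J\phi)(0)$, and let $\binom{\cdot}{J}$ be the continuous function $\tau\mapsto\prod_\Xi\binom{\tau_{ij}}{J_{ij}}\bmod p$, with values in $\mathbb F_p\subset C$. We have $\nabla_{ij}\chi_a=\omega_{ij}(a)\chi_a$. By Pascal's rule $\nabla_{ij}\binom{\cdot}{J}=\binom{\cdot}{J-\mathbf e_{ij}}$, read as $0$ if $J_{ij}=0$, and $\binom0J=0$ for $J\ne0$. Therefore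
\begin{equation}\label{eq:mahler}
|m_J(\phi)|\le\|\phi\|,\qquad m_J(\chi_a)=\omega(a)^J,\qquad m_J\Bigl(\tbinom{\cdot}{J'}\Bigr)=\delta_{JJ'} .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:orbit}]
Suppose that $F\ne0$ and $F(\gamma z)=0$ for all $\gamma\in U$. Let $f=\sum_Jc_Jx^J\ne0$ be the series of Proposition~\ref{prop:expansion} and fix $J_0$ with $c_{J_0}\ne0$. By Lemma~\ref{lem:dense} there are $a_1,\dots,a_r\in L$ and $\beta_1,\dots,\beta_r\in C$ with
\[
\Bigl\|\tbinom{\cdot}{J_0}-\sum_l\beta_l\chi_{a_l}\Bigr\|\le\tfrac12 .
\]
We have no control over the size of the $\beta_l$, but the order of the expansion is free and is chosen afterwards: take $M>|J_0|$ with $\max_l|\beta_l|\cdot|s|^M\le\frac12$. For $n\ge1$ let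
\[
\Lambda_n=\sum_{|J|<M}c_J^{1/p^n}m_J .
\]
By \eqref{eq:mahler}, $\Lambda_n\bigl(\binom{\cdot}{J_0}\bigr)=c_{J_0}^{1/p^n}$ and $|\Lambda_n(\phi)|\le\max_{|J|<M}|c_J|^{1/p^n}\|\phi\|$. Moreover, since the $p^n$-th power map is additive,
\[
\Lambda_n(\chi_a)^{p^n}=\Bigl(\sum_{|J|<M}c_J^{1/p^n}\omega(a)^J\Bigr)^{p^n}=f_{<M}\bigl(\omega(a)^{p^n}\bigr).
\]
For $n\gg0$ we have $\gamma_n(a_l)\in U$, so $F(\gamma_n(a_l)z)=0$, and Proposition~\ref{prop:expansion} gives $|\Lambda_n(\chi_{a_l})|\le K^{1/p^n}|s|^M$ with one constant $K>0$ for all $l$. Apply $\Lambda_n$ to the decomposition of $\binom{\cdot}{J_0}$ as the sum of $\binom{\cdot}{J_0}-\sum_l\beta_l\chi_{a_l}$ and $\sum_l\beta_l\chi_{a_l}$. For $n\gg0$,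
\[
|c_{J_0}|^{1/p^n}\le\max\Bigl(\tfrac12\max_{|J|<M}|c_J|^{1/p^n},\ \max_l|\beta_l|\cdot K^{1/p^n}|s|^M\Bigr).
\]
As $n\to\infty$, the $p^n$-th root of a positive real number tends to $1$. So the left side tends to $1$, while the limit superior of the right side is at most $\frac12$. This contradiction proves that $F=0$.
\end{proof}

By Section~\ref{sec:reduction}, Theorem~\ref{thm:main} and Corollary~\ref{cor:ha} are proved as well.

\section{The role of the hypotheses}\label{sec:hyp}

The condition $\mathrm{Ha}(z)\ne0$ produces the basis $v_1,\dots,v_g$, the isomorphism \eqref{eq:mult} and the Serre--Tate coordinates. The openness of $U$ is used only to know that $\gamma_n(a)\in U$ for $n\gg0$. The principal polarization gives the dimension $N$, the involution on $\operatorname{End}(X_0)$ and the symmetry $q_{ij}=q_{ji}$. The prime $p=2$ causes no exception: the factors $2$ in \eqref{eq:cayley} and in $c_{ii}=2\tau_{ii}$ are inverted only in $\mathbb Q_p$-vector spaces, and the proof of Lemma~\ref{lem:coord} needs only $p\ge2$. Supersingularity enters twice: through the connectedness of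 $X_0$ in Section~\ref{sec:setup}, and through \eqref{eq:end}. The following example shows that it cannot be dropped, even when $\mathrm{Ha}$ vanishes at the closed point.

\begin{example}\label{ex:mixed}
Let $g=2$ and $A_0=E_s\times E_o$ with the product polarization, where $E_s$ is a supersingular and $E_o$ an ordinary elliptic curve over $k$. Let $X_0=A_0[p^\infty]=E_s[p^\infty]\times E_o[p^\infty]$, and define $\mathfrak S$, $G$, $\mathrm{Ha}$ as before, so that $\dim\mathfrak S=3$. The two factors of $X_0$ have slopes $\{\frac12\}$ and $\{0,1\}$, so there are no nonzero homomorphisms between them, and every automorphism of $X_0$ commutes with the projector $e$ onto the first factor. The locus $\mathfrak J\subset\mathfrak S$ over which $e$ lifts to an endomorphism is a closed formal subscheme \cite[Prop.~2.9]{RZ}. It is stable under $G$, because replacing $\iota$ by $\iota\gamma^{-1}$ does not change $\iota e\iota^{-1}$. We have $e^2=e$ and $e^*=e$, and by rigidity the lift of $e$ over $\mathfrak J$ satisfies the same identities. So over $\mathfrak J$ the universal object is a product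 of polarized deformations of the two factors; conversely, $e$ lifts to every such product. Each factor has a deformation space of dimension $1$, so $\mathfrak J\cong\operatorname{Spf}k[[t',t'']]$ has dimension $2<3$. On $\mathfrak J$ the Hasse invariant is the product of those of the two factors. The one of the ordinary factor is a unit, and the one of the universal deformation of $E_s$ is nonzero, as in Example~\ref{ex:ha}. So $\mathrm{Ha}$ is a nonzero element of the domain $k[[t',t'']]$, hence not a zero-divisor, and $\mathfrak J\ne\mathfrak S$.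

In the proof it is \eqref{eq:end} that fails: here the bundle attached to $X_0$ is $\mathcal O(\frac12)\oplus\mathcal O\oplus\mathcal O(1)$, and its endomorphism bundle has the summand $\mathcal{H}om(\mathcal O,\mathcal O(1))=\mathcal O(1)$, whose space of sections is infinite-dimensional; so it is not trivial.
\end{example}

\begin{thebibliography}{9}

\bibitem{density}
\emph{Every ordinary symplectic isogeny class in positive characteristic is dense in the moduli},
\texttt{http://hans.math.upenn.edu/\textasciitilde chai/papers\_pdf/density\_hecke\_orbit.pdf}.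

\bibitem{FF}
Fargues and Fontaine, \emph{Courbes et fibr\'es vectoriels en th\'eorie de Hodge $p$-adique}, Ast\'erisque 406.

\bibitem{Katz}
Katz, \emph{Serre--Tate local moduli}, Lecture Notes in Mathematics 868.

\bibitem{Messing}
Messing, Lecture Notes in Mathematics 264.

\bibitem{RZ}
Rapoport and Zink, \emph{Period spaces for $p$-divisible groups}.

\bibitem{SW}
Scholze and Weinstein, \emph{Moduli of $p$-divisible groups}, Camb. J. Math. 1 (2013).

\end{thebibliography}
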